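\title{A Tarski monster of infinite projective complete cohomological dimension}

\begin{abstract}
The projective complete cohomological dimension $\operatorname{pccd}G$ of a group $G$ is the least $n\ge 0$ such that ordinary and complete cohomology of $G$ agree in all degrees above $n$. Suppose that the finite values of $\operatorname{pccd}$ on the proper subgroups of $G$ are bounded. We show that $\operatorname{pccd}G$ can still be infinite. We construct an infinite, finitely generated simple group $G$ whose nontrivial proper subgroups all have odd prime order and for which $H^i(G,\mathbb ZG)\ne0$ for every $i\ge4$. The group is a direct limit of hyperbolic groups, obtained by adjoining fundamental groups of closed hyperbolic manifolds of growing dimension and performing Dehn fillings whose effect on cohomology in degrees $\ge4$ is controlled. We also give a torsion-free example and show that the converse implication fails.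
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, a $G$-module is a left $\mathbb ZG$-module. If $\psi\colon\Gamma\to G$ is a homomorphism and $M$ is a $G$-module, then $\Gamma$ acts on $M$ through $\psi$, and $\psi^*\colon H^i(G,M)\to H^i(\Gamma,M)$ denotes the induced map. The cohomological dimension $\operatorname{cd}G$ is the least $n$ such that $H^i(G,M)=0$ for all $i>n$ and all $M$, or $\infty$ if there is no such $n$.

\subsection*{Complete cohomology and the invariant $\operatorname{pccd}$}

Let $T$ be an additive functor from $G$-modules to abelian groups. For a module $M$ choose an exact sequence $0\to\Omega M\to P\to M\to0$ with $P$ projective. The \emph{left satellite} of $T$ is the functor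
\[
S^{-1}T(M)=\ker\bigl(T(\Omega M)\to T(P)\bigr),
\]
which up to natural isomorphism does not depend on the choice, and $S^{-k}$ is the $k$-fold iterate of $S^{-1}$. The connecting homomorphism $H^j(G,M)\to H^{j+1}(G,\Omega M)$ has image $S^{-1}H^{j+1}(G,M)$, so it defines a natural transformation $\delta^j\colon H^j(G,-)\to S^{-1}H^{j+1}(G,-)$. The maps $S^{-k}\delta^{n+k}$ form a direct system, and the \emph{complete cohomology} of $G$, in the sense of Mislin (equivalently of Benson--Carlson and of Vogel), is
\[
\widehat H^n(G,M)=\varinjlim_k S^{-k}H^{n+k}(G,M).
\]
The term $k=0$ gives the comparison map $H^n(G,M)\to\widehat H^n(G,M)$. The \emph{projective complete cohomological dimension} $\operatorname{pccd}G$ is the least integer $n\ge0$ such that the comparison map is an isomorphism in all degrees $i>n$ for all $G$-modules $M$; if there is no such $n$, then $\operatorname{pccd}G=\infty$.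

Complete cohomology vanishes on projective modules, and $\operatorname{pccd}$ measures exactly how far ordinary cohomology is from doing so.

\begin{lemma}\label{lem:pccd}
Let $n\ge0$. Then $\operatorname{pccd}G\le n$ if and only if $H^i(G,P)=0$ for all $i>n$ and all projective $G$-modules $P$.
\end{lemma}

\begin{proof}
If $M$ is projective we may take $P=M$ and $\Omega M=0$, so $S^{-1}T(M)=0$ for every additive functor $T$. Writing $S^{-k}T=S^{-1}(S^{-k+1}T)$ we get $S^{-k}T(M)=0$ for all $k\ge1$, and hence $\widehat H^*(G,M)=0$. So $\operatorname{pccd}G\le n$ forces $H^i(G,M)=0$ for $i>n$ and $M$ projective.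

Conversely, suppose that $H^j(G,P)=0$ for all $j>n$ and all projective $P$. For $j>n$ the exact sequence
\[
0=H^j(G,P)\to H^j(G,M)\to H^{j+1}(G,\Omega M)\to H^{j+1}(G,P)
\]
shows that $\delta^j$ is a natural isomorphism. Fix $i>n$. Then every map $S^{-k}\delta^{i+k}$ in the direct system for $\widehat H^i(G,M)$ is an isomorphism, and so is the comparison map.
\end{proof}

\begin{example}\label{ex:basic}
(a) If $H$ is finite, then $\operatorname{pccd}H=0$. Indeed, a free module $\mathbb ZH\otimes L$ is isomorphic to the module $\operatorname{Hom}(\mathbb ZH,L)$ coinduced from the trivial subgroup, so its cohomology vanishes in positive degrees by Shapiro's lemma; projective modules are direct summands of free ones.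

(b) Let $\Gamma$ be the fundamental group of a closed orientable aspherical $n$-manifold, $n\ge1$. Then $\operatorname{cd}\Gamma\le n$, and Poincar\'e duality gives $H^i(\Gamma,M)\cong H_{n-i}(\Gamma,M)$ for every $\Gamma$-module $M$. The group $H_0(\Gamma,M)$ is the quotient of $M$ by the elements $\gamma m-m$. Hence for \emph{every} homomorphism $f\colon\Gamma\to G$ to \emph{any} group $G$,
\begin{equation}\label{eq:top}
H^n(\Gamma,\mathbb ZG)\cong H_0(\Gamma,\mathbb ZG)\cong\mathbb Z[f(\Gamma)\backslash G]\ne0 .
\end{equation}
Taking $f$ to be the identity we find $\operatorname{pccd}\Gamma=n$. In particular $\operatorname{pccd}\mathbb Z^n=n$.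

(c) If $H^i(G,\mathbb ZG)\ne0$ for arbitrarily large $i$, then $\operatorname{pccd}G=\infty$. An instance is the infinite free product $G=\mathbb Z^2*\mathbb Z^3*\cdots$: for $n\ge2$ write $G=\mathbb Z^n*R$; then $H^n(G,\mathbb ZG)\cong H^n(\mathbb Z^n,\mathbb ZG)\oplus H^n(R,\mathbb ZG)$, and the first summand is nonzero by \eqref{eq:top}.
\end{example}

In the last example the infinite value has a visible cause: proper subgroups with finite but unbounded $\operatorname{pccd}$. The following question, posed in \cite{source}, asks whether an infinite value always has this cause.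

\medskip
\noindent\textbf{Question.} \emph{Let $G$ be a group. Suppose there is an integer $k\ge0$ such that every proper subgroup $H<G$ with $\operatorname{pccd}H<\infty$ satisfies $\operatorname{pccd}H\le k$. Is $\operatorname{pccd}G$ finite?}
\medskip

One is tempted to answer yes, because the usual ways of assembling a group from proper subgroups raise a uniform bound by at most one. Remark~\ref{rem:positive} makes this precise: if all proper subgroups of $G$ have $\operatorname{pccd}\le k$ and $G$ is a nontrivial amalgam, or is countable and not finitely generated, then $\operatorname{pccd}G\le k+1$. The remaining groups are not built from their proper subgroups in any such way, and among them the implication fails, already for the smallest value $k=0$.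

\begin{theorem}\label{thm:main}
There is an infinite, finitely generated simple torsion group $G$ such that
\begin{enumerate}
\item[(1)] every nontrivial proper subgroup of $G$ has odd prime order;
\item[(2)] $H^i(G,\mathbb ZG)\ne0$ for every $i\ge4$.
\end{enumerate}
Hence $\operatorname{pccd}H=0$ for every proper subgroup $H<G$, while $\operatorname{pccd}G=\infty$.
\end{theorem}

The last sentence follows from (1) and (2) by Example~\ref{ex:basic}(a) and (c). The group $G$ satisfies the hypothesis of the Question with $k=0$, hence with every $k\ge0$, and violates its conclusion. It is a ``Tarski monster'', with primes that may vary from subgroup to subgroup. Torsion is not essential.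

\begin{theorem}\label{thm:tf}
There is a finitely generated torsion-free group $G$ all of whose nontrivial proper subgroups are infinite cyclic and such that $H^i(G,\mathbb ZG)\ne0$ for every $i\ge4$. Hence $\operatorname{pccd}H\le1$ for every proper subgroup $H<G$, while $\operatorname{pccd}G=\infty$.
\end{theorem}

The value $k=1$ is the least possible for torsion-free groups, since a nontrivial torsion-free group has a proper subgroup isomorphic to $\mathbb Z$, and $\operatorname{pccd}\mathbb Z=1$. The converse implication, from $\operatorname{pccd}G<\infty$ to the existence of the bound $k$, also fails.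

\begin{proposition}\label{prop:converse}
Let $B$ be a free abelian group of countably infinite rank. Then $\operatorname{pccd}B=0$, although $B$ contains proper subgroups $\mathbb Z^n$ with $\operatorname{pccd}\mathbb Z^n=n$ for all $n$.
\end{proposition}

\subsection*{The idea}

Formula \eqref{eq:top} does not require $f$ to be injective. Suppose that for each $n\ge4$ we have a manifold group $\Gamma_n$ of dimension $n$ and a homomorphism $f_n\colon\Gamma_n\to G$ such that $f_n^*\colon H^n(G,\mathbb ZG)\to H^n(\Gamma_n,\mathbb ZG)$ is onto. Then $H^n(G,\mathbb ZG)\ne0$ for all $n\ge4$, and nothing forces $G$ to contain a subgroup that resembles $\Gamma_n$. Free products of the $\Gamma_n$ have this surjectivity property. The task is to pass to quotients that destroy all large proper subgroups and preserve it.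

The smallest case shows how a quotient can do this. Let $\Gamma$ be as in Example~\ref{ex:basic}(b) with $n\ge2$, let $\langle e\rangle$ be infinite cyclic, and make $e$ a torsion element: pass from $\Lambda=\Gamma*\langle e\rangle$ to $Q=\Lambda/\langle\!\langle e^p\rangle\!\rangle=\Gamma*C_p$, where $\langle\!\langle\ \rangle\!\rangle$ denotes normal closure and $C_p$ is cyclic of order $p$. For $i\ge2$ and every $Q$-module $M$,
\[
H^i(\Lambda,M)\cong H^i(\Gamma,M)\oplus H^i(\langle e\rangle,M)=H^i(\Gamma,M),\qquad
H^i(Q,M)\cong H^i(\Gamma,M)\oplus H^i(C_p,M).
\]
So $H^i(Q,M)\cong H^i(\Lambda,M)\oplus H^i(C_p,M)$: the cohomology of $\Lambda$ survives, the cohomology of $C_p$ is added, and $H^n(Q,\mathbb ZQ)$ still maps onto $H^n(\Gamma,\mathbb ZQ)\ne0$. The reason is that we replaced a subgroup $H=\langle e\rangle$ of small cohomological dimension by a quotient $H/N$ and touched nothing else.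

To build a monster, $e$ must be allowed to be an arbitrary element of infinite order, for instance an element of $\Gamma$ itself, and then $H$ is not a free factor. Group-theoretic Dehn filling is the substitute. If $\Lambda$ is hyperbolic relative to $H$ and $N\triangleleft H$ avoids a certain finite set, then $\Lambda/\langle\!\langle N\rangle\!\rangle$ behaves cohomologically as if $H$ were a free factor: when $\operatorname{cd}H\le c$, the displayed formula persists in degrees $\ge c+2$, with $H/N$ in place of $C_p$ (Section~\ref{sec:coh}). We therefore take the $\Gamma_n$ to be hyperbolic and realize two operations by fillings along subgroups of cohomological dimension at most $2$: giving finite order to a prescribed element, and making a prescribed non-cyclic subgroup surject onto the quotient (Sections~\ref{sec:tree} and~\ref{sec:steps}). The bound $c=2$ is the origin of the degree $4$ in the theorems. The second operation also absorbs each newly added free factor $\Gamma_{n+1}$ into the image of the previous group, so the limit is a quotient of $\Gamma_4$ (Section~\ref{sec:tower}). The induction needs control of the torsion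 in the intermediate groups, and this control is itself read off from cohomology (Section~\ref{sec:adm}).

\section{Amalgams and direct limits}\label{sec:tools}

We write $BG$ for a classifying space of $G$, that is, a connected CW complex with fundamental group $G$ and contractible universal cover; $H^*(G,M)$ is the cohomology of $BG$ with local coefficients in $M$. The following textbook facts are used freely.
\begin{itemize}
\item \emph{Shapiro's lemma.} For $U\le G$ and a $U$-module $L$, the coinduced module $\operatorname{Hom}_{\mathbb ZU}(\mathbb ZG,L)$ satisfies $H^i(G,\operatorname{Hom}_{\mathbb ZU}(\mathbb ZG,L))\cong H^i(U,L)$.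
\item \emph{Mayer--Vietoris sequence of an amalgam.} For $G=A_1*_CA_2$ there is an exact sequence $H^{i-1}(C,M)\to H^i(G,M)\to H^i(A_1,M)\oplus H^i(A_2,M)\to H^i(C,M)$, in which the middle map is restriction. For $C=1$ the middle map is an isomorphism when $i\ge2$.
\item For a free product of any family of groups $A_\tau$, the inclusions induce an isomorphism from $\bigoplus_\tau H_k(A_\tau,\mathbb Z)$ onto the $k$-th integral homology of the free product, for $k\ge1$, because the wedge of the $BA_\tau$ is a classifying space.
\item Free groups have $\operatorname{cd}\le1$, and $\operatorname{cd}\mathbb Z^2=2$. If $|C|=p$ is prime, then $H^i(C,\mathbb F_p)\cong\mathbb F_p$ for all $i\ge0$.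
\end{itemize}

Our groups will be direct limits, so we need the analogue of the Mayer--Vietoris sequence for limits. For a sequence of abelian groups $A_n$ with maps $f_n\colon A_{n+1}\to A_n$, the groups $\varprojlim A_n$ and $\varprojlim^1A_n$ are the kernel and the cokernel of
\[
\partial\colon\prod_nA_n\to\prod_nA_n,\qquad \partial(a_n)_n=(a_n-f_n(a_{n+1}))_n .
\]
Both vanish if $A_n=0$ for all large $n$, since $\partial(a_n)=(b_n)$ can then be solved uniquely by descending recursion. If all $f_n$ are onto, then $\partial$ is onto: solve $f_n(a_{n+1})=a_n-b_n$ by ascending recursion.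

\begin{lemma}[Milnor sequence]\label{lem:milnor}
Let $G=\varinjlim G_n$ be the direct limit of a sequence of groups and homomorphisms $\varphi_n\colon G_n\to G_{n+1}$. For every $G$-module $M$ and every $i$ there is an exact sequence
\[
0\to{\varprojlim_n}^1H^{i-1}(G_n,M)\to H^i(G,M)\to\varprojlim_nH^i(G_n,M)\to0 .
\]
\end{lemma}

\begin{proof}
Realize the $\varphi_n$ by cellular maps $BG_n\to BG_{n+1}$. Let $Z$ be the mapping telescope of this sequence and $Z_n\subset Z$ the finite telescope ending in $BG_n$, a subcomplex that deformation retracts onto $BG_n$. A map from a sphere or a ball into $Z=\bigcup Z_n$ has image in some $Z_n$, so $\pi_k(Z)=\varinjlim\pi_k(Z_n)$, and $Z$ is a classifying space of $G$. Let $\widetilde Z$ be its universal cover, $\widetilde Z_n$ the preimage of $Z_n$, and $C_n^*=\operatorname{Hom}_{\mathbb ZG}(C_*(\widetilde Z_n),M)$ the cellular cochain complex, whose cohomology is $H^*(G_n,M)$. The restriction maps $C^*_{n+1}\to C^*_n$ are onto, because $C_k(\widetilde Z_n)$ is spanned by part of a $\mathbb ZG$-basis of $C_k(\widetilde Z_{n+1})$, and $\varprojlim C_n^*=\operatorname{Hom}_{\mathbb ZG}(C_*(\widetilde Z),M)$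 computes $H^*(G,M)$. So
\[
0\to\varprojlim C_n^*\to\prod_nC_n^*\xrightarrow{\ \partial\ }\prod_nC_n^*\to0
\]
is a short exact sequence of complexes. Its long exact cohomology sequence breaks into the required short exact sequences.
\end{proof}

\begin{remark}\label{rem:positive}
Suppose that \emph{every} proper subgroup of $G$ has $\operatorname{pccd}\le k$, as in Theorems~\ref{thm:main} and~\ref{thm:tf}. Let $P$ be a projective $G$-module; it is projective over every subgroup $H$, because $\mathbb ZG$ is a free $\mathbb ZH$-module. So $H^j(H,P)=0$ for $H<G$ and $j>k$. If $G=A_1*_CA_2$ with $A_1\ne C\ne A_2$, the Mayer--Vietoris sequence gives $H^i(G,P)=0$ for $i>k+1$. If $G=\{g_1,g_2,\dots\}$ is countable and not finitely generated, Lemma~\ref{lem:milnor} applied to the proper subgroups $\langle g_1,\dots,g_n\rangle$ gives the same. In both cases $\operatorname{pccd}G\le k+1$. A countable counterexample of this kind must therefore be finitely generated and must not split as a nontrivial amalgam.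
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:converse}]
Write $B=\bigcup_n\mathbb Z^n$; we know $\operatorname{pccd}\mathbb Z^n=n$ from Example~\ref{ex:basic}. Let $P$ be a free $B$-module. It is free over each $\mathbb Z^n$, and homology with free coefficients vanishes in positive degrees, so Poincar\'e duality for the $n$-torus gives $H^j(\mathbb Z^n,P)\cong H_{n-j}(\mathbb Z^n,P)=0$ for $j<n$. For fixed $i$, both $H^i(\mathbb Z^n,P)$ and $H^{i-1}(\mathbb Z^n,P)$ vanish for $n>i$, so Lemma~\ref{lem:milnor} gives $H^i(B,P)=0$ for all $i$. The same holds for direct summands of $P$, and Lemma~\ref{lem:pccd} gives $\operatorname{pccd}B=0$.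
\end{proof}

\section{Relatively hyperbolic groups and Dehn filling}\label{sec:rh}

A finitely generated group is \emph{hyperbolic} if there is $\delta$ such that in its Cayley graph each side of a geodesic triangle lies in the $\delta$-neighborhood of the other two. Finite groups, finitely generated free groups, fundamental groups of closed hyperbolic manifolds and free products of two hyperbolic groups are hyperbolic. Every infinite subgroup of a hyperbolic group contains an element of infinite order \cite{GdlH}.

Let $G$ be a finitely generated group and $H_1,\dots,H_m$ a finite family of subgroups. A finite set $X\subset G$ is a \emph{relative generating set} if $X\cup\mathcal H$ generates $G$, where $\mathcal H=H_1\cup\dots\cup H_m$; we write $|g|_{X\cup\mathcal H}$ for the word length with respect to this generating set, in which every nontrivial element of an $H_j$ has length one. The group $G$ is \emph{hyperbolic relative to $\{H_1,\dots,H_m\}$} if the kernel of the natural map $F(X)*H_1*\dots*H_m\to G$ is the normal closure of a finite set $\mathcal R$ and there is a constant $\kappa$ such that every element of the kernel that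 is a product of $n$ letters from $X^{\pm1}$ and the $H_j$ is a product of at most $\kappa n$ conjugates of elements of $\mathcal R^{\pm1}$. The $H_j$ are the \emph{peripheral subgroups}. A hyperbolic group is hyperbolic relative to the empty family. The definition enters our proofs only through the five results below.

The first result produces new peripheral subgroups: a finitely generated subgroup may be added to the family if it is undistorted and almost malnormal.

\begin{theorem}[{\cite[Theorem 1.5, Corollary 1.7]{OsinElem}}]\label{thm:add}
Let $G$ be hyperbolic relative to $\{H_1,\dots,H_m\}$, with finite relative generating set $X$.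
\begin{enumerate}
\item[(a)] Let $R\le G$ be a subgroup such that
\begin{enumerate}
\item[(Q1)] $R$ is generated by a finite set $Y$;
\item[(Q2)] there are constants $\kappa,\kappa'$ with $|q|_Y\le\kappa|q|_{X\cup\mathcal H}+\kappa'$ for all $q\in R$;
\item[(Q3)] $R\cap xRx^{-1}$ is finite for every $x\in G\setminus R$.
\end{enumerate}
Then $G$ is hyperbolic relative to $\{H_1,\dots,H_m,R\}$.
\item[(b)] If $g\in G$ has infinite order and is not conjugate into any $H_j$, then $g$ lies in a unique maximal virtually cyclic subgroup $E(g)$, and $G$ is hyperbolic relative to $\{H_1,\dots,H_m,E(g)\}$.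
\end{enumerate}
\end{theorem}

When the ambient group is in doubt we write $E_G(g)$. In a hyperbolic group $E(g)$ is defined for every element of infinite order.

\begin{theorem}[{\cite[Proposition 2.36, Corollary 2.41]{OsinMem}}]\label{thm:maln}
Let $G$ be hyperbolic relative to $\{H_1,\dots,H_m\}$. Then $H_i\cap xH_jx^{-1}$ is finite unless $i=j$ and $x\in H_i$. If all $H_j$ are hyperbolic groups, then $G$ is hyperbolic.
\end{theorem}

\begin{theorem}[{\cite[Theorem 0.1(2)]{Dahmani}}]\label{thm:comb}
Let $G$ be a group that is not virtually cyclic and is hyperbolic relative to a family $\{E,E_1,\dots,E_l\}$ of infinite subgroups. If $E$ embeds in a finitely generated group $A$, then $G*_EA$ is hyperbolic relative to $\{A,E_1,\dots,E_l\}$.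
\end{theorem}

A \emph{Dehn filling} of $G$ is a quotient $G/\mathcal N$, where $N_j\triangleleft H_j$ are normal subgroups of the peripheral subgroups and $\mathcal N=\langle\!\langle N_1\cup\dots\cup N_m\rangle\!\rangle$ is their normal closure in $G$.

\begin{theorem}[{\cite[Theorem 1.1]{OsinFill}, \cite{GM}}]\label{thm:fill}
Let $G$ be hyperbolic relative to $\{H_1,\dots,H_m\}$. There is a finite set $\mathcal B\subset G\setminus\{1\}$ such that, whenever $N_j\triangleleft H_j$ and $N_j\cap\mathcal B=\emptyset$ for all $j$, we have $H_j\cap\mathcal N=N_j$ for all $j$, and $G/\mathcal N$ is hyperbolic relative to $\{H_1/N_1,\dots,H_m/N_m\}$.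
\end{theorem}

\begin{theorem}[Cohen--Lyndon property \cite{Sun}]\label{thm:CL}
The finite set $\mathcal B$ in Theorem~\ref{thm:fill} can be enlarged so that, under the same condition, there are moreover left transversals $T_j$ of $H_j\mathcal N$ in $G$ such that $\mathcal N$ is the free product of the subgroups $\tau N_j\tau^{-1}$, $1\le j\le m$, $\tau\in T_j$.
\end{theorem}

The result in \cite{Sun} concerns hyperbolically embedded families; a finite family of peripheral subgroups of a relatively hyperbolic group is hyperbolically embedded with respect to a finite set by \cite[Proposition 4.28]{DGO}. For a given group and family we fix a finite set $\mathcal B$ as in Theorem~\ref{thm:CL} and call $(N_1,\dots,N_m)$ \emph{deep} if no $N_j$ meets $\mathcal B$. Trivial subgroups never meet $\mathcal B$, so a peripheral subgroup can always be left unfilled.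

\section{Cohomology of a deep filling}\label{sec:coh}

Consider first a free factor: $G=R*H$, $N\triangleleft H$, $Q=G/\mathcal N=R*(H/N)$. The normal closure $\mathcal N$ acts on the Bass--Serre tree of $G$ with trivial edge stabilizers, and the quotient graph is the Bass--Serre tree of $Q$. Hence $\mathcal N$ is the free product of the stabilizers of a suitable set of orbit representatives of vertices. These are trivial for vertices $\tau R$ and equal to $\tau N\tau^{-1}$ for vertices $\tau H$, where $\tau$ runs over a transversal of $H\mathcal N$. So the conclusions of Theorems~\ref{thm:fill} and~\ref{thm:CL} about $\mathcal N$ describe the behavior of a free factor. They are enough to compute cohomology: one obtains $BQ$ from $BG$ by gluing in $B(H/N)$ along $BH$.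

\begin{proposition}\label{prop:MV}
Let $G$ be a group, $N_j\triangleleft H_j\le G$ for $1\le j\le m$, $\mathcal N=\langle\!\langle N_1\cup\dots\cup N_m\rangle\!\rangle$, $Q=G/\mathcal N$ and $\bar H_j=H_j/N_j$. Assume that
\begin{enumerate}
\item[(a)] $H_j\cap\mathcal N=N_j$ for all $j$, so that $\bar H_j\le Q$;
\item[(b)] $\mathcal N$ is the free product of the groups $\tau N_j\tau^{-1}$, $1\le j\le m$, $\tau\in T_j$, for some left transversals $T_j$ of $H_j\mathcal N$ in $G$.
\end{enumerate}
Then for every $Q$-module $M$ there is an exact sequence
\[
\cdots\to\prod_jH^{i-1}(H_j,M)\to H^i(Q,M)\xrightarrow{\ \mu\ }H^i(G,M)\oplus\prod_jH^i(\bar H_j,M)\to\prod_jH^i(H_j,M)\to\cdots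
\]
in which $\mu$ is induced by the maps $G\to Q$ and $\bar H_j\to Q$. In particular, if $\operatorname{cd}H_j\le c$ for all $j$, then $\mu$ is an isomorphism for $i\ge c+2$. The hypotheses hold for every deep filling of a relatively hyperbolic group.
\end{proposition}

\begin{proof}
Let $X$ be the CW complex obtained from $BG$, the spaces $B\bar H_j$ and the cylinders $BH_j\times[0,1]$ by attaching $BH_j\times\{0\}$ to $BG$ along a based cellular map inducing the inclusion $H_j\le G$, and $BH_j\times\{1\}$ to $B\bar H_j$ along a based cellular map inducing the projection $H_j\to\bar H_j$. Let $X_0$ be the union of $BG$ and the sets $BH_j\times[0,2/3)$, and let $X_1$ be the union of the sets $B\bar H_j\cup\bigl(BH_j\times(1/3,1]\bigr)$. These open sets cover $X$, and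
\[
X_0\simeq BG,\qquad X_1\simeq\bigsqcup_jB\bar H_j,\qquad X_0\cap X_1\simeq\bigsqcup_jBH_j .
\]
By van Kampen's theorem, $\pi_1(X)$ is obtained from $G*\bar H_1*\dots*\bar H_m$ by identifying each $h\in H_j$ with $hN_j$, so $\pi_1(X)=Q$. If $X$ is aspherical, then $X=BQ$ and the Mayer--Vietoris sequence of the cover $\{X_0,X_1\}$ with local coefficients in $M$ is the required sequence. It remains to show that the universal cover $\widetilde X$ is contractible.

Let $U,V,W\subset\widetilde X$ be the preimages of $X_0$, $X_1$, $X_0\cap X_1$. Recall that if $Y\subset X$ is a connected open set and $\pi_1(Y)\to Q$ has image $I$ and kernel $L$, then $Q$ permutes the components of the preimage of $Y$ transitively, with $I$ the stabilizer of a base component, and each component is a covering of $Y$ with fundamental group $L$. We apply this three times.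
\begin{itemize}
\item The map $G\to Q$ is onto with kernel $\mathcal N$. So $U$ is connected and is a classifying space of $\mathcal N$.
\item The map $H_j\to Q$ has image $\bar H_j$ and, by (a), kernel $N_j$. So the components of $W$ over the $j$-th cylinder are indexed by $Q/\bar H_j$, and each is a classifying space of $N_j$.
\item The map $\bar H_j\to Q$ is injective by (a). So the components of $V$ over $B\bar H_j$ are indexed by $Q/\bar H_j$, and each is contractible.
\end{itemize}
The inclusion $W\subset V$ induces on components $Q$-equivariant maps $Q/\bar H_j\to Q/\bar H_j$ that fix the base coset. These are bijections, so $H_0(W)\to H_0(V)$ is an isomorphism.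

Next we identify $H_k(W)\to H_k(U)$. Let $\tilde x\in U$ be a lift of the base point of $BG$, so that $\pi_1(U,\tilde x)=\mathcal N\le G$, and let $W_j$ be the base component of $W$ over the $j$-th cylinder; the inclusion $W_j\subset U$ induces the inclusion $N_j\le\mathcal N$. Since $Q/\bar H_j=G/H_j\mathcal N$, the components over the $j$-th cylinder are the translates $\bar\tau W_j$, $\tau\in T_j$, where $\bar\tau\in Q$ is the image of $\tau$. A loop in $BG$ representing $\tau$ lifts to a path $\alpha$ in $U$ from $\tilde x$ to $\bar\tau\tilde x$. If $\gamma$ is a loop at $\tilde x$ representing $h\in N_j$, then $\alpha\cdot\bar\tau\gamma\cdot\alpha^{-1}$ projects to a loop representing $\tau h\tau^{-1}$. So with this choice of base path, $\bar\tau W_j\subset U$ induces an isomorphism of $\pi_1(\bar\tau W_j)$ onto $\tau N_j\tau^{-1}\le\mathcal N$. The map on homology does not depend on base paths, so $H_k(W)\to H_k(U)$ is the map $\bigoplus_{j,\tau}H_k(\tau N_j\tau^{-1})\to H_k(\mathcal N)$, which by (b) is an isomorphism for $k\ge1$.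

Consider the maps $H_k(W)\to H_k(U)\oplus H_k(V)$ in the Mayer--Vietoris sequence of $\widetilde X=U\cup V$. For $k\ge1$ we have $H_k(V)=0$, so they are isomorphisms; for $k=0$ the map is injective. Hence $H_k(\widetilde X)=0$ for $k\ge1$. A simply connected acyclic CW complex is contractible, by the theorems of Hurewicz and Whitehead.

If $\operatorname{cd}H_j\le c$ and $i\ge c+2$, both outer terms of the displayed sequence vanish.
\end{proof}

\begin{example}\label{ex:shallow}
Hypothesis (b) cannot be dropped. Let $G=\langle x\rangle*\langle y\rangle$ with $x,y$ of order $3$, and $N=H=\langle xy\rangle\cong\mathbb Z$. Then $Q\cong C_3$, $\bar H=1$, and (a) holds. For $i\ge3$ the map $\mu$ goes from $H^i(Q,\mathbb F_3)\cong\mathbb F_3$ to $H^i(G,\mathbb F_3)\cong\mathbb F_3^2$, so it is not an isomorphism although $\operatorname{cd}H=1$. A shallow filling can destroy cohomology in all degrees.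
\end{example}

\section{Torsion controlled by cohomology}\label{sec:adm}

To give finite order to an element $z$ of a hyperbolic group we want to fill the peripheral subgroup $E(z)$, and Proposition~\ref{prop:MV} is useful only if $E(z)$ has finite cohomological dimension, that is, if $E(z)\cong\mathbb Z$. This holds in torsion-free groups, but the first such filling creates torsion. We need a class of groups that is preserved by our fillings and in which $E(z)$ is always infinite cyclic. The computation in Section~\ref{sec:intro} suggests the definition: in high degrees, the only cohomology should be that of the cyclic groups created so far.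

\begin{definition}\label{def:adm}
A pair $(\Lambda,(C_k)_{k\in J})$ is \emph{admissible} if $\Lambda$ is a hyperbolic group, $J$ is a finite set, each $C_k\le\Lambda$ is a subgroup of odd prime order, and there is $d\ge0$ such that for all $i>d$ and all $\Lambda$-modules $M$ the restriction map $H^i(\Lambda,M)\to\prod_{k\in J}H^i(C_k,M)$ is an isomorphism.
\end{definition}

The pair $(\Lambda,\emptyset)$ is admissible exactly when $\Lambda$ is hyperbolic and $\operatorname{cd}\Lambda<\infty$; the group $C_3*C_5$ with its two free factors is admissible with $d=1$. For an admissible pair let $\Omega=\bigsqcup_{k\in J}\Lambda/C_k$, a $\Lambda$-set whose point stabilizers are the conjugates $xC_kx^{-1}$. Since the isomorphism holds for all coefficient modules, we can test it on a module that sees a given subgroup of prime order.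

\begin{lemma}\label{lem:fixed}
Let $(\Lambda,(C_k))$ be admissible. Every subgroup $U\le\Lambda$ of prime order fixes exactly one point of $\Omega$.
\end{lemma}

\begin{proof}
Let $|U|=p$ and let $M$ be the module of all functions $U\backslash\Lambda\to\mathbb F_p$, with $\Lambda$ acting by right translation; this is the module coinduced from the trivial $U$-module $\mathbb F_p$. The $C_k$-orbits on $U\backslash\Lambda$ correspond to the double cosets $UxC_k$, and the stabilizer of $Ux$ in $C_k$ is $C_k\cap x^{-1}Ux$. So as a $C_k$-module, $M$ is the product over the double cosets of the modules coinduced from $\mathbb F_p$ over $C_k\cap x^{-1}Ux$. Shapiro's lemma, applied on both sides of the isomorphism in Definition~\ref{def:adm}, gives for $i>d$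
\[
\mathbb F_p\cong H^i(U,\mathbb F_p)\cong H^i(\Lambda,M)\cong\prod_k\ \prod_{UxC_k}H^i(C_k\cap x^{-1}Ux,\mathbb F_p).
\]
Both $C_k$ and $x^{-1}Ux$ have prime order, so their intersection is trivial unless they are equal. The factor for $UxC_k$ is therefore $\mathbb F_p$ if $x^{-1}Ux=C_k$ and $0$ otherwise, and exactly one factor is nonzero. If $x^{-1}Ux=C_k$, then $UxC_k=xC_k$ is a point of $\Omega$ fixed by $U$. Conversely, if $U$ fixes $xC_k$, then $U\le xC_kx^{-1}$, with equality because the right side has prime order. So the nonzero factors correspond bijectively to the fixed points.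
\end{proof}

\begin{lemma}\label{lem:adm}
Let $(\Lambda,(C_k)_{k\in J})$ be admissible.
\begin{enumerate}
\item[(a)] Every nontrivial finite subgroup of $\Lambda$ is conjugate to some $C_k$, and so has odd prime order. If $J=\emptyset$, then $\Lambda$ is torsion-free.
\item[(b)] If $g\in\Lambda$ has infinite order, then $E(g)\cong\mathbb Z$, and $E(g)\cap xE(g)x^{-1}=1$ for $x\in\Lambda\setminus E(g)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both parts rest on one observation.
\begin{enumerate}
\item[$(*)$] If a subgroup $D\le\Lambda$ contains a normal subgroup $V$ of prime order, then $D=V$ and $D$ is conjugate to some $C_k$.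
\end{enumerate}
Indeed, $D$ preserves the set of fixed points of $V$ in $\Omega$, which is a single point $xC_k$ by Lemma~\ref{lem:fixed}. So $V\le D\le xC_kx^{-1}$, and the last group has prime order.

(a) Let $U\ne1$ be finite, let $p$ be a prime dividing $|U|$ and $S$ a Sylow $p$-subgroup. The center of $S$ contains a subgroup of order $p$, so $|S|=p$ by $(*)$. Applying $(*)$ to $D=N_U(S)$ and $V=S$ gives $N_U(S)=S$. Hence $U$ has $|U|/p$ Sylow $p$-subgroups, which intersect pairwise trivially, and so $U$ has $|U|(1-1/p)$ elements of order $p$. If two distinct primes $p,q$ divided $|U|$, then $U$ would have at least $|U|(2-1/p-1/q)\ge|U|(2-1/2-1/3)>|U|$ elements. So $U=S$, and $(*)$ applies to $D=V=U$.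

(b) An infinite virtually cyclic group $E$ has a largest finite normal subgroup $V$, and $E/V$ is $\mathbb Z$ or the infinite dihedral group $D_\infty$. Let $E=E(g)$. If $V\ne1$, then $V$ has prime order by (a), and $(*)$ gives $E=V$, which is absurd. So $V=1$. By (a), $\Lambda$ has no involutions, so $E\not\cong D_\infty$ and $E\cong\mathbb Z$. By Theorem~\ref{thm:add}(b), $\Lambda$ is hyperbolic relative to $\{E\}$, and by Theorem~\ref{thm:maln} the group $E\cap xEx^{-1}$ is finite, hence trivial, for $x\notin E$.
\end{proof}

The primes must be odd for (b): the group $D_\infty=C_2*C_2$ satisfies the cohomological condition of Definition~\ref{def:adm} with $d=1$, and there $E(g)=D_\infty$.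

A subgroup $E\le\Lambda$ with $E\cap xEx^{-1}=1$ for all $x\notin E$ is called \emph{malnormal}. If $E$ is malnormal and $x$ commutes with a nontrivial element of $E$, then $x\in E$.

Admissibility passes to a quotient whose cohomology in high degrees has the expected form. The one point to check is that the $C_k$ are not killed.

\begin{lemma}\label{lem:pass}
Let $(\Lambda,(C_k)_{k\in J})$ be admissible, $\pi\colon\Lambda\to Q$ a homomorphism to a hyperbolic group, and $(C_k')_{k\in J'}$ a finite, possibly empty, family of subgroups of $Q$ of odd prime order. Suppose there is $i_0$ such that $H^i(Q,M)\to H^i(\Lambda,M)\times\prod_{k\in J'}H^i(C_k',M)$ is an isomorphism for all $i\ge i_0$ and all $Q$-modules $M$. Then $\pi$ is injective on each $C_k$, and $Q$ with the family consisting of the $\pi(C_k)$ and the $C_k'$ is admissible.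
\end{lemma}

\begin{proof}
For $i>\max(d,i_0)$ the map
\[
H^i(Q,M)\to\prod_{k\in J}H^i(C_k,M)\times\prod_{k\in J'}H^i(C'_k,M)
\]
induced by the maps $\pi|_{C_k}$ and the inclusions of the $C_k'$ is an isomorphism, so each of its components is onto. Let $p=|C_k|$ and $M=\mathbb F_p$. Then $(\pi|_{C_k})^*$ maps onto $H^i(C_k,\mathbb F_p)\ne0$. If $\pi|_{C_k}$ were not injective it would be trivial, and $(\pi|_{C_k})^*$ would factor through $H^i(1,\mathbb F_p)=0$. So $\pi|_{C_k}$ is an isomorphism onto $\pi(C_k)$, and the displayed map is the restriction map of Definition~\ref{def:adm} for $Q$.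
\end{proof}

\section{A free malnormal subgroup of an amalgam}\label{sec:tree}

The harder of our two operations takes a non-cyclic subgroup $K$ of $\Lambda=\langle a_1,\dots,a_s\rangle$ and produces a quotient onto which $K$ surjects. Suppose we had a free peripheral subgroup $F$ with basis $y_1,\dots,y_s,v_1,v_2$, where $v_1,v_2\in K$ and $y_j\in Ka_jK$. Filling $F$ along the kernel of a retraction $F\to\langle v_1,v_2\rangle$ would put each $y_j$, and hence each $a_j$, into the image of $K$. The difficulty is to verify (Q2) and (Q3) for such an $F$ inside a group $\Lambda$ about whose geometry we know nothing specific. We avoid it by enlarging $\Lambda$ to an amalgam $\Lambda^+$ with a new generator $t$. The amalgam acts on a tree, and if the basis of $F$ is written with suitable powers of $t$, both conditions can be read off from the tree. A second filling will then set $t$ equal to an element of $K$, which undoes the enlargement.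

In this section $\Lambda$ is any group, $E=\langle e\rangle\cong\mathbb Z$ is a malnormal subgroup of $\Lambda$, and
\[
A=E\times\langle t\rangle\cong\mathbb Z^2,\qquad \Lambda^+=\Lambda*_EA .
\]
Fix $r\ge1$ and elements $b_i,b_i'\in\Lambda\setminus E$ for $1\le i\le r$, not necessarily distinct, and put
\[
y_i=t^{\,i}\,b_i\,t^{\,2r+i}\,b_i'\,t^{\,i},\qquad Y=\{y_1,\dots,y_r\},\qquad F=\langle Y\rangle .
\]

Let $T$ be the Bass--Serre tree of $\Lambda^+$. Its vertices are the cosets $x\Lambda$ and $xA$, its edges are the cosets $xE$, and $xE$ joins $x\Lambda$ to $xA$. The group acts by left multiplication, preserving the two types of vertices. An element that fixes no vertex translates along a unique line, its \emph{axis}, and the axis lies in every nonempty subtree invariant under the element.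

The edges at $xA$ are $xt^kE$, $k\in\mathbb Z$. If $x$ is replaced by $xe^at^b$, then $xe^at^b\,t^kE=xt^{b+k}E$ because $A$ is abelian, so all indices $k$ are shifted by the same amount. Hence for a path that enters $xA$ along $xt^{k_1}E$ and leaves along $xt^{k_2}E$, the \emph{label} $k_2-k_1$ is well defined. Labels are invariant under $\Lambda^+$ and change sign when the path is reversed.

Put $s_i=t^ib_it^{2r+i}$, so that $y_i=s_ib_i't^i$. Let $\sigma_i$ be the path from $A$ to $y_iA$ with consecutive edges
\[
t^iE,\qquad t^ib_iE,\qquad s_iE,\qquad s_ib_i'E=y_it^{-i}E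
\]
and consecutive vertices $A$, $t^i\Lambda$, $\beta_i=t^ib_iA$, $s_i\Lambda$, $y_iA$ (Figure~\ref{fig:sigma}). Consecutive edges are distinct, because $b_i\notin E$, $t^{2r+i}\notin E$ and $b_i'\notin E$. The label of $\sigma_i$ at its midpoint $\beta_i$ is $2r+i$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[thick] (0,0)--(10.4,0);
\fill (0,0) circle (2.5pt);
\fill (5.2,0) circle (2.5pt);
\fill (10.4,0) circle (2.5pt);
\draw[thick,fill=white] (2.6,0) circle (2.5pt);
\draw[thick,fill=white] (7.8,0) circle (2.5pt);
\node[above=4pt] at (0,0) {$A$};
\node[above=4pt] at (2.6,0) {$t^i\Lambda$};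
\node[above=4pt] at (5.2,0) {$\beta_i=t^ib_iA$};
\node[above=4pt] at (7.8,0) {$s_i\Lambda$};
\node[above=4pt] at (10.4,0) {$y_iA$};
\node[below=2pt] at (1.3,0) {$t^iE$};
\node[below=2pt] at (3.7,0) {$t^ib_iE$};
\node[below=2pt] at (6.7,0) {$s_iE$};
\node[below=2pt] at (9.1,0) {$y_it^{-i}E$};
\draw[->] (4.6,-0.55) .. controls (5.0,-0.85) and (5.4,-0.85) .. (5.8,-0.55);
\node at (5.2,-1.1) {label $2r+i$};
\end{tikzpicture}
\caption{The path $\sigma_i$ from $A$ to $y_iA$ in the Bass--Serre tree of $\Lambda*_EA$, where $y_i=t^ib_it^{2r+i}b_i't^i$ and $s_i=t^ib_it^{2r+i}$. Black vertices are cosets of $A$, white vertices are cosets of $\Lambda$, edges are cosets of $E$. The label $2r+i$ at the midpoint identifies the index $i$ and the direction of the path.}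
\label{fig:sigma}
\end{figure}

\begin{example}
Let $r=1$ and $y=tbt^3b't$. The translates $y^n\sigma_1$ join up to a line $\ell$, the axis of every nontrivial power of $y$: at $y^nA$ the line enters along $y^nt^{-1}E$ and leaves along $y^ntE$, with label $2$. Along $\ell$ one reads the labels $\dots,3,2,3,2,\dots$ forward and $\dots,-3,-2,-3,-2,\dots$ backward. If $\langle y\rangle\cap x\langle y\rangle x^{-1}\ne1$, then $x\ell=\ell$. Since $x$ preserves labels, it preserves the direction of $\ell$ and maps $\beta_1$ to some $y^n\beta_1$. Then $y^{-n}x$ fixes $\ell$ pointwise, in particular the two edges at $s_1\Lambda$, whose common stabilizer is a conjugate of $E\cap b'Eb'^{-1}=1$. So $x=y^n$.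
\end{example}

For general $r$ the outer exponents $\pm i$ prevent backtracking where two paths meet, but the label there does not determine the paths: both $y_1y_3$ and $y_2y_2$ produce the label $4$. This is why each $y_i$ carries a middle exponent $2r+i$, which exceeds every label at a junction.

\begin{lemma}\label{lem:free}
The group $F$ is free on $Y$, we have $d_T(A,hA)=4|h|_Y$ for $h\in F$, and $F$ is malnormal in $\Lambda^+$.
\end{lemma}

\begin{proof}
Let $\mathbf F$ be the abstract free group with basis $\mathbf y_1,\dots,\mathbf y_r$, let $\theta\colon\mathbf F\to F$ send $\mathbf y_i$ to $y_i$, and let $\mathcal C$ be the Cayley tree of $\mathbf F$ with each edge subdivided into four. Define an equivariant simplicial map $\mathcal C\to T$ by sending the subdivided edge from $w$ to $w\mathbf y_i$ onto $\theta(w)\sigma_i$. At the subdivision points the map is locally injective, because $\sigma_i$ does not backtrack. Consider an original vertex $w$ and put $h=\theta(w)$. The edge toward $w\mathbf y_i$ leaves $hA$ along $ht^iE$. The edge toward $w\mathbf y_i^{-1}$ leaves $hA$ along the last edge of $hy_i^{-1}\sigma_i$, which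 is $ht^{-i}E$. So the $2r$ edges at $w$ go to the distinct edges $ht^kE$, $k\in D=\{\pm1,\dots,\pm r\}$. A locally injective simplicial map between trees sends paths without backtracking to paths without backtracking, that is, geodesics to geodesics. Hence $\mathcal C\to T$ is an isometry onto the subtree $\mathcal Y=\bigcup_{h\in F,\,i}h\sigma_i$. Thus $d_T(A,\theta(w)A)=4|w|$ for $w\in\mathbf F$, so $\theta$ is injective, and the first two claims follow.

The group $F$ acts freely on the vertices of $\mathcal Y\cong\mathcal C$. An element $1\ne h\in F$ fixes no vertex of $T$, since otherwise it would fix the nearest vertex of the invariant subtree $\mathcal Y$. So $h$ has an axis, and the axis lies in $\mathcal Y$. The vertices of $\mathcal Y$ that are cosets of $A$ are the junctions $hA$ and the midpoints $h\beta_i$, and the interior vertices of each $h\sigma_i$ have valence $2$ in $\mathcal Y$.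

Let $x\in\Lambda^+$ and $1\ne h\in F\cap xFx^{-1}$, with axis $\ell$. Both $\mathcal Y$ and $x\mathcal Y$ are $h$-invariant, so $\ell\subset\mathcal Y\cap x\mathcal Y$. As a line in $\mathcal Y$, $\ell$ is a union of paths $h_1\sigma_i$; fix one of them and orient $\ell$ along it. The label of $\ell$ at $\alpha=h_1\beta_i$ is $2r+i$. Now view $\alpha$ as a vertex of $x\mathcal Y$.

If $\alpha=xh_2A$ with $h_2\in F$, then the two edges of $\ell$ at $\alpha$ have the form $xh_2t^kE$ with $k\in D$, so the label has absolute value at most $2r$. This is impossible.

Hence $\alpha=xh_2\beta_j$ with $h_2\in F$. By the valence condition $\ell$ contains the whole path $xh_2\sigma_j$, and the label at $\alpha$ is $2r+j$ if $\ell$ runs through it forward and $-(2r+j)$ if backward. So $j=i$ and the direction is forward. Now $xh_2\sigma_i$ and $h_1\sigma_i$ are the same oriented segment of $\ell$, of length $4$ and centered at $\alpha$. So $z=h_1^{-1}xh_2$ fixes $\sigma_i$ pointwise. In particular $z$ fixes the edges $s_iE$ and $s_ib_i'E$, so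
\[
z\in s_i\bigl(E\cap b_i'Eb_i'^{-1}\bigr)s_i^{-1}=1
\]
by malnormality of $E$ in $\Lambda$; this is the only place where that hypothesis is used. Therefore $x=h_1h_2^{-1}\in F$.
\end{proof}

The retraction of $F$ onto $\langle v_1,v_2\rangle$ must have a deep kernel, so it has to be injective on a ball of prescribed radius. A target of rank one would not do, since commutators of basis elements would always lie in the kernel.

\begin{lemma}\label{lem:retr}
Let $F$ be free with basis $y_1,\dots,y_s,v_1,v_2$, let $F_0=\langle v_1,v_2\rangle$, and for $L\ge1$ let $\rho_L\colon F\to F_0$ be the retraction with $\rho_L(y_j)=v_1^{jL}v_2v_1^{-jL}$. Then $\ker\rho_L$ contains no nontrivial element of length less than $L$.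
\end{lemma}

\begin{proof}
Put $u_0=v_2$ and $u_j=y_j$ for $1\le j\le s$, so that $\rho_L(u_j)=v_1^{jL}v_2v_1^{-jL}$ for $0\le j\le s$. Write a nontrivial reduced word of length less than $L$ as $v_1^{a_0}u_{j_1}^{\epsilon_1}v_1^{a_1}\cdots u_{j_n}^{\epsilon_n}v_1^{a_n}$ with $\epsilon_i=\pm1$ and $|a_i|<L$. If $n=0$, its image is $v_1^{a_0}\ne1$. If $n\ge1$, its image is
\[
v_1^{a_0+j_1L}\,v_2^{\epsilon_1}\,v_1^{c_1}\,v_2^{\epsilon_2}\cdots v_1^{c_{n-1}}\,v_2^{\epsilon_n}\,v_1^{a_n-j_nL},\qquad c_i=a_i+(j_{i+1}-j_i)L .
\]
Since $|a_i|<L$, we have $c_i=0$ only if $j_{i+1}=j_i$ and $a_i=0$, and then $\epsilon_{i+1}=\epsilon_i$ because the original word is reduced. So the displayed word is reduced and contains $n\ge1$ letters $v_2^{\pm1}$.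
\end{proof}

\section{The two filling steps}\label{sec:steps}

The first step makes a non-cyclic subgroup surject. Part (iii) is needed only for Theorem~\ref{thm:tf}; for Theorem~\ref{thm:main} take $m=0$, and $l=0$ in the proof.

\begin{proposition}\label{prop:absorb}
Let $(\Lambda,(C_k))$ be admissible, let $K\le\Lambda$ be a non-cyclic subgroup, and let $z_1,\dots,z_m\in\Lambda$ $(m\ge0)$ be elements of infinite order. There is a surjection $\pi\colon\Lambda\to Q$ onto a hyperbolic group such that
\begin{enumerate}
\item[(i)] $\pi(K)=Q$;
\item[(ii)] $\pi^*\colon H^i(Q,M)\to H^i(\Lambda,M)$ is an isomorphism for all $i\ge4$ and all $Q$-modules $M$, $\pi$ is injective on each $C_k$, and $(Q,(\pi(C_k)))$ is admissible;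
\item[(iii)] for each $i$, $\pi$ is injective on $E_\Lambda(z_i)$ and $E_Q(\pi(z_i))=\pi(E_\Lambda(z_i))$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{The amalgam and the free subgroup.} Finite subgroups of $\Lambda$ are cyclic by Lemma~\ref{lem:adm}(a), so $K$ is infinite and contains an element $g$ of infinite order. By Lemma~\ref{lem:adm}(b), $E=E_\Lambda(g)=\langle e\rangle$ is infinite cyclic and malnormal; write $g=e^q$ with $q\ne0$. Since $K$ is not cyclic, there is $c\in K\setminus E$. In particular $E\ne\Lambda$, so $\Lambda$ is not virtually cyclic, by maximality of $E$. Let $X=\{a_1,\dots,a_s\}$, $s\ge1$, generate $\Lambda$. The construction of Section~\ref{sec:tree} needs elements outside $E$, so put $d_j=a_j$ if $a_j\notin E$ and $d_j=a_jc$ otherwise; then $d_j\notin E$. Let $A=E\times\langle t\rangle$, $\Lambda^+=\Lambda*_EA$, $r=s+2$, and let $F=\langle y_1,\dots,y_r\rangle$ be the group of Section~\ref{sec:tree} for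
\[
b_j=d_j,\quad b_j'=c\quad(1\le j\le s),\qquad b_{s+1}=b'_{s+1}=b_{s+2}=b'_{s+2}=c .
\]
Write $v_1=y_{s+1}$, $v_2=y_{s+2}$, $F_0=\langle v_1,v_2\rangle$.

\emph{Peripheral structure.} Among the infinite cyclic groups $E_\Lambda(z_i)$ that are not conjugate to $E$, choose one from each conjugacy class in $\Lambda$, and call them $E_1,\dots,E_l$; put $E_0=E$. For $i\ne j$ a generator $e_i$ of $E_i$ is not conjugate into $E_j$: if $e_i\in xE_jx^{-1}$, then $E_i$ and $xE_jx^{-1}$ are maximal virtually cyclic subgroups containing $e_i$, hence equal. Applying Theorem~\ref{thm:add}(b) to $e_0,e_1,\dots,e_l$ in turn, we find that $\Lambda$ is hyperbolic relative to $\{E,E_1,\dots,E_l\}$. By Theorem~\ref{thm:comb}, $\Lambda^+$ is hyperbolic relative to $\{A,E_1,\dots,E_l\}$, and $X$ is a relative generating set.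

We add $F$ using Theorem~\ref{thm:add}(a). Condition (Q1) holds by definition, and (Q3) is Lemma~\ref{lem:free}. For (Q2), elements of $A$ fix the vertex $A$ of $T$, and elements of $\Lambda$, in particular of $X^{\pm1}$ and of the $E_i$, fix the adjacent vertex $\Lambda$ and so move $A$ by at most $2$. By the triangle inequality and Lemma~\ref{lem:free},
\[
4|h|_Y=d_T(A,hA)\le2|h|_{X\cup A\cup E_1\cup\dots\cup E_l}\qquad(h\in F).
\]
So $\Lambda^+$ is hyperbolic relative to $\{A,F,E_1,\dots,E_l\}$. Let $\mathcal B$ be the finite set for this family. It is fixed before the parameters $\nu$ and $L$ below are chosen.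

\emph{The filling.} Let $N_A=\langle tg^{-\nu}\rangle\triangleleft A$. Its nontrivial elements are $t^ke^{-q\nu k}$, $k\ne0$, whose $e$-exponent has absolute value at least $\nu$, so $N_A\cap\mathcal B=\emptyset$ for large $\nu$. Since $e$ and $te^{-q\nu}$ form a basis of $A$, the map $E\to A/N_A$ is an isomorphism. Let $N_F=\ker\rho_L$ as in Lemma~\ref{lem:retr}; then $F/N_F\cong F_0$, and $N_F\cap\mathcal B=\emptyset$ as soon as $L$ exceeds the lengths of the elements of $\mathcal B\cap F$. In the $E_i$, $i\ge1$, take the trivial subgroups. This family is deep. Let $Q=\Lambda^+/\langle\!\langle N_A\cup N_F\rangle\!\rangle$, write $\bar x$ for the image of $x\in\Lambda^+$, and let $\pi$ be the composite $\Lambda\to\Lambda^+\to Q$. By Theorem~\ref{thm:fill}, $Q$ is hyperbolic relative to $\{A/N_A,F/N_F,E_1,\dots,E_l\}$. These groups are free of finite rank, so $Q$ is hyperbolic by Theorem~\ref{thm:maln}.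

(i) We have $\bar t=\bar g^{\,\nu}\in\pi(K)$. Since $\Lambda$ and $t$ generate $\Lambda^+$, the map $\pi$ is onto. The elements $v_1,v_2$ are words in $t$ and $c$, so $\bar F_0\le\pi(K)$. For $j\le s$ we have $y_j\rho_L(y_j)^{-1}\in N_F$, because $\rho_L$ is a retraction, and therefore
\[
\bar t^{\,j}\,\bar d_j\,\bar t^{\,2r+j}\,\bar c\,\bar t^{\,j}=\bar y_j=\overline{\rho_L(y_j)}\in\bar F_0\le\pi(K).
\]
Hence $\bar d_j\in\pi(K)$, and so $\bar a_j\in\pi(K)$. Thus $\pi(K)=\pi(\Lambda)=Q$.

(ii) The peripheral subgroups $A,F,E_1,\dots,E_l$ have cohomological dimension at most $2$, and their quotients are free. Proposition~\ref{prop:MV} with $c=2$ gives $H^i(Q,M)\cong H^i(\Lambda^+,M)$ for $i\ge4$. In the Mayer--Vietoris sequence of $\Lambda*_EA$ the terms $H^{i-1}(E,M)$, $H^i(A,M)$ and $H^i(E,M)$ vanish for $i\ge3$, so $H^i(\Lambda^+,M)\cong H^i(\Lambda,M)$ in that range. The composite is $\pi^*$. Lemma~\ref{lem:pass} with $J'=\emptyset$ gives the rest.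

(iii) The group $E_\Lambda(z_i)$ is conjugate in $\Lambda$ to some $E_j$, $0\le j\le l$. The map $\pi$ sends $E_0=E$ isomorphically onto the peripheral subgroup $A/N_A$ of $Q$, and $E_j$, $j\ge1$, isomorphically onto a peripheral subgroup. So $\pi$ is injective on $E_\Lambda(z_i)$, the element $\bar z_i$ has infinite order, and $\bar E=\pi(E_\Lambda(z_i))$ is conjugate to a peripheral subgroup of $Q$. By (ii) and Lemma~\ref{lem:adm}(b), $E_Q(\bar z_i)$ is cyclic. So any $y\in E_Q(\bar z_i)$ commutes with $\bar z_i$, the group $\bar E\cap y\bar Ey^{-1}$ contains $\bar z_i$ and is infinite, and $y\in\bar E$ by Theorem~\ref{thm:maln}. Thus $E_Q(\bar z_i)\le\bar E$, and equality holds because $\bar E$ is cyclic and $E_Q(\bar z_i)$ is maximal.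
\end{proof}

The second step is the general form of the computation in Section~\ref{sec:intro}.

\begin{proposition}\label{prop:torsion}
Let $(\Lambda,(C_k))$ be admissible and let $z\in\Lambda$ have infinite order. There are a surjection $\pi\colon\Lambda\to Q$ onto a hyperbolic group and a subgroup $C'\le Q$ of odd prime order such that $\pi(z)$ has finite order and $H^i(Q,M)\to H^i(\Lambda,M)\times H^i(C',M)$ is an isomorphism for all $i\ge3$ and all $Q$-modules $M$. Moreover $\pi$ is injective on each $C_k$, and $Q$ with the family consisting of the $\pi(C_k)$ and $C'$ is admissible.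
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:adm}(b), $E(z)=\langle e\rangle\cong\mathbb Z$, and $\Lambda$ is hyperbolic relative to $\{\langle e\rangle\}$ by Theorem~\ref{thm:add}(b). The nontrivial elements of $\langle e^p\rangle$ are powers of $e$ with exponent of absolute value at least $p$, so $\langle e^p\rangle$ is deep for every sufficiently large odd prime $p$. Let $Q=\Lambda/\langle\!\langle e^p\rangle\!\rangle$ and let $C'$ be the image of $\langle e\rangle$. By Theorem~\ref{thm:fill}, $|C'|=p$ and $Q$ is hyperbolic relative to $\{C'\}$, hence hyperbolic by Theorem~\ref{thm:maln}. We have $\pi(z)\in C'$. Proposition~\ref{prop:MV} with $c=1$ gives the isomorphism for $i\ge3$, and Lemma~\ref{lem:pass} gives the last sentence.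
\end{proof}

\section{Towers of hyperbolic groups and their limits}\label{sec:tower}

Closed orientable hyperbolic $n$-manifolds exist for every $n\ge2$ (Borel, Selberg). For each $n\ge4$ fix one, and let $\Gamma_n$ be its fundamental group. Then $\Gamma_n$ is a hyperbolic group, and since the manifold is aspherical, Example~\ref{ex:basic}(b) applies: $\operatorname{cd}\Gamma_n\le n$ and \eqref{eq:top} holds. Enumerate the elements of the countable group $\Gamma_4$ as $(x_n)_{n\ge4}$ and the pairs of elements as $(u_n,u_n')_{n\ge4}$, with repetitions allowed. At stage $n$ we deal with $x_n$, with the pair $(u_n,u_n')$ and with the new group $\Gamma_{n+1}$.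

\begin{definition}\label{def:tower}
A \emph{tower} consists of hyperbolic groups $G_n$, $n\ge4$, with $G_4=\Gamma_4$; surjections $\varphi_n\colon G_n\to G_{n+1}$; finite sets $\emptyset=J_4\subseteq J_5\subseteq\cdots$ and groups $C_k$ of odd prime order for $k\in\bigcup J_n$; homomorphisms $\Gamma_j\to G_n$ for $4\le j\le n$, with $\Gamma_4\to G_4$ the identity; and injective homomorphisms $C_k\to G_n$ for $k\in J_n$. These maps are required to commute with the $\varphi_n$. Writing $[x]_n$ for the image of $x\in\Gamma_4$ in $G_n$, we require for all $n\ge4$:
\begin{enumerate}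
\item[$(T_n)$] for all $i\ge4$ and all $G_n$-modules $M$, the induced map
\[
H^i(G_n,M)\to\prod_{j=4}^nH^i(\Gamma_j,M)\times\prod_{k\in J_n}H^i(C_k,M)
\]
is an isomorphism;
\item[$(S_n)$] if $\langle[u_n]_n,[u_n']_n\rangle$ is not cyclic, then $\varphi_n$ maps it onto $G_{n+1}$.
\end{enumerate}
\end{definition}

Identify $C_k$ with its image in $G_n$. Since $\operatorname{cd}\Gamma_j\le j$, condition $(T_n)$ implies that $(G_n,(C_k)_{k\in J_n})$ is admissible with $d=n$.

\begin{lemma}\label{lem:limit}
The limit $G=\varinjlim G_n$ of a tower is an infinite finitely generated group, a quotient of $\Gamma_4$. It satisfies $H^i(G,\mathbb ZG)\ne0$ for all $i\ge4$, and every non-cyclic subgroup generated by two elements equals $G$.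
\end{lemma}

\begin{proof}
All $\varphi_n$ are onto, so all maps $G_n\to G$ are onto, and $G$ is a quotient of $G_4=\Gamma_4$. Let $M$ be a $G$-module and $i\ge4$. The maps $\Gamma_j\to G_{n+1}$ for $j\le n$ and $C_k\to G_{n+1}$ for $k\in J_n$ factor through $\varphi_n$, so under the isomorphisms $(T_{n+1})$ and $(T_n)$ the map $\varphi_n^*\colon H^i(G_{n+1},M)\to H^i(G_n,M)$ is the projection that forgets the new coordinates. The inverse limit is the full product, and Lemma~\ref{lem:milnor} gives a surjection
\[
H^i(G,M)\to\prod_{j\ge4}H^i(\Gamma_j,M)\times\prod_{k\in\bigcup J_n}H^i(C_k,M).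
\]
For $M=\mathbb ZG$ the factor $H^i(\Gamma_i,\mathbb ZG)$ is nonzero by \eqref{eq:top}. So $H^i(G,\mathbb ZG)\ne0$, and $G$ is infinite by Example~\ref{ex:basic}(a).

Let $u,u'\in G$ generate a non-cyclic subgroup. They are the images of $u_n,u_n'$ for some $n$. The group $\langle[u_n]_n,[u_n']_n\rangle$ maps onto $\langle u,u'\rangle$, so it is not cyclic, and by $(S_n)$ it maps onto $G_{n+1}$, hence onto $G$.
\end{proof}

\subsection*{The common step}
Condition $(T_4)$ holds for $G_4=\Gamma_4$. Suppose that $G_n$ and its maps have been constructed and satisfy $(T_n)$.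

The group $G_n$ is not cyclic. Indeed, by $(T_n)$ and \eqref{eq:top} the group $H^4(G_n,\mathbb ZG_n)$ has the nonzero factor $H^4(\Gamma_4,\mathbb ZG_n)$, whereas $H^4(Z,\mathbb ZZ)=0$ for every cyclic group $Z$, because $\operatorname{pccd}Z\le1$ by Example~\ref{ex:basic}. Let $K_n=\langle[u_n]_n,[u_n']_n\rangle$ if this group is not cyclic, and $K_n=G_n$ otherwise. In both cases $K_n$ is a non-cyclic subgroup of $G_n$.

Let $\Lambda_n=G_n*\Gamma_{n+1}$, a hyperbolic group. For $i\ge2$,
\begin{equation}\label{eq:free}
H^i(\Lambda_n,M)\cong H^i(G_n,M)\oplus H^i(\Gamma_{n+1},M).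
\end{equation}
For $i>n+1$ the second summand vanishes and the first is $\prod_{k\in J_n}H^i(C_k,M)$, so $(\Lambda_n,(C_k)_{k\in J_n})$ is admissible. Apply Proposition~\ref{prop:absorb} to $K_n\le\Lambda_n$, with a list of elements $z_1,\dots,z_m$ to be specified, and obtain $\pi_n\colon\Lambda_n\to Q_n$. Let $\psi_n\colon G_n\to Q_n$ be the restriction of $\pi_n$ to $G_n$. By part (i), $\psi_n(K_n)=Q_n$; so $\psi_n$ is onto, although a free factor has been added. Map $\Gamma_{n+1}$ to $Q_n$ by the restriction of $\pi_n$, and the other $\Gamma_j$ and the $C_k$ through $\psi_n$. By part (ii), the $C_k$ embed in $Q_n$, and part (ii), \eqref{eq:free} and $(T_n)$ show that $Q_n$ satisfies $(T_{n+1})$ with the index set $J_n$.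

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We build a tower in which $[x_n]_{n+1}$ has finite order for all $n$. Perform the common step with $m=0$. If $\psi_n([x_n]_n)$ has finite order, put $G_{n+1}=Q_n$, $\varphi_n=\psi_n$ and $J_{n+1}=J_n$. Otherwise apply Proposition~\ref{prop:torsion} to the admissible pair $(Q_n,(C_k)_{k\in J_n})$ and $z=\psi_n([x_n]_n)$, and obtain a surjection $Q_n\to G_{n+1}$ and a subgroup $C'\le G_{n+1}$. Let $\varphi_n$ be the composite $G_n\to Q_n\to G_{n+1}$, and let $J_{n+1}$ be $J_n$ with one new index, for $C'$. The $C_k$ embed in $G_{n+1}$, and the isomorphism $H^i(G_{n+1},M)\cong H^i(Q_n,M)\times H^i(C',M)$ for $i\ge3$ gives $(T_{n+1})$. In both cases $\varphi_n(K_n)=G_{n+1}$, so $\varphi_n$ is onto and $(S_n)$ holds. Let $G$ be the limit. By Lemma~\ref{lem:limit} it is infinite, finitely generated, and satisfies (2).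

\emph{Every nontrivial element has odd prime order.} Let $1\ne x\in G$ be the image of $x_n$. The element $[x_n]_{n+1}$ has finite order, and it is nontrivial because it maps to $x$. By Lemma~\ref{lem:adm}(a) for the admissible pair $(G_{n+1},(C_k)_{k\in J_{n+1}})$, its order is an odd prime $p$. Then $x^p=1\ne x$, so $x$ has order $p$.

\emph{Proper subgroups.} Let $1\ne H<G$ and $1\ne x\in H$. For $y\in H$ the group $\langle x,y\rangle\le H$ is not $G$, so it is cyclic by Lemma~\ref{lem:limit}. It is nontrivial, so it has prime order and is generated by $x$. Hence $y\in\langle x\rangle$, and $H=\langle x\rangle$ has odd prime order. This proves (1).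

\emph{Simplicity.} Suppose $1\ne N\triangleleft G$ is proper. Then $N$ has prime order, so its centralizer has finite index in $G$ and is infinite. Proper subgroups are finite, so $N$ is central. Choose $y\in G\setminus N$. The group $\langle N,y\rangle$ is a finitely generated abelian torsion group, hence finite, hence proper. By (1) it has prime order, so it equals $N$, contradicting $y\notin N$.
\end{proof}

In the torsion-free case there is a new difficulty. If any two elements of a proper subgroup $H$ generate a cyclic group, then $H$ could still be a group such as $\mathbb Q$, because an element might acquire new roots at infinitely many stages. Part (iii) of Proposition~\ref{prop:absorb} prevents this.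

\begin{proof}[Proof of Theorem~\ref{thm:tf}]
We build a tower with $J_n=\emptyset$, $G_{n+1}=Q_n$ and $\varphi_n=\psi_n$ for all $n$. The pairs $(G_n,\emptyset)$ and $(\Lambda_n,\emptyset)$ are admissible, so $G_n$ and $\Lambda_n$ are torsion-free by Lemma~\ref{lem:adm}(a). In the common step take for $z_1,\dots,z_m$ the nontrivial elements among $[x_4]_n,\dots,[x_n]_n$. Conditions $(T_{n+1})$ and $(S_n)$ hold by the common step. Let $G$ be the limit; Lemma~\ref{lem:limit} gives finite generation and $H^i(G,\mathbb ZG)\ne0$ for $i\ge4$. A relation that holds in $G$ between the images of finitely many elements of $\Gamma_4$ holds in $G_n$ for all large $n$. Applied to $x^k=1$ with $k\ge1$, this shows that $G$ is torsion-free.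

For $1\ne z\in G_n$ we have $E_{\Lambda_n}(z)=E_{G_n}(z)$. Indeed, the free factor $G_n$ is malnormal in $\Lambda_n$, since an element fixing two distinct vertices of the Bass--Serre tree fixes an edge and edge stabilizers are trivial. The cyclic group $E_{\Lambda_n}(z)$ commutes with $z$, so it lies in $G_n$. It is maximal among virtually cyclic subgroups of $\Lambda_n$, hence among those of $G_n$, and uniqueness in Theorem~\ref{thm:add}(b) gives the claim.

Let $1\ne H<G$, and let $1\ne x\in H$ be the image of $x_a$. For $n\ge a$ the element $[x_a]_n$ is nontrivial and so occurs among the $z_i$ at stage $n$. By Proposition~\ref{prop:absorb}(iii) and the previous paragraph,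
\[
E_{G_{n+1}}([x_a]_{n+1})=\varphi_n\bigl(E_{G_n}([x_a]_n)\bigr)\qquad(n\ge a).
\]
So the groups $E_{G_n}([x_a]_n)$, $n\ge a$, all have the same image $E_x$ in $G$, and $E_x$ is cyclic by Lemma~\ref{lem:adm}(b). Let $y\in H$ be the image of $x_b$. The group $\langle x,y\rangle\le H$ is not $G$, so it is cyclic by Lemma~\ref{lem:limit}, and $x$ commutes with $y$. Hence $[x_a]_n$ commutes with $[x_b]_n$ for some $n\ge a$. The subgroup $E_{G_n}([x_a]_n)$ is malnormal by Lemma~\ref{lem:adm}(b), so it contains $[x_b]_n$, and $y\in E_x$. Thus $H\le E_x$ is a nontrivial cyclic subgroup of a torsion-free group, so it is infinite cyclic. The statements about $\operatorname{pccd}$ follow from Example~\ref{ex:basic}.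
\end{proof}

\begin{thebibliography}{9}

\bibitem{Dahmani}
Dahmani, \emph{Combination of convergence groups}, Geom. Topol. 7 (2003).

\bibitem{DGO}
Dahmani, Guirardel and Osin, Mem. AMS 1156.

\bibitem{GdlH}
Ghys and de la Harpe, Chapter 8.

\bibitem{GM}
Groves and Manning, Israel J. Math. 168 (2008).

\bibitem{source}
\emph{On Algebraic Invariants For Free Actions On Homotopy Spheres},
\texttt{https://\allowbreak cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 0E25CCB3DC8AAA1866B811EE840B0F47/\allowbreak S0004972715000866a.pdf/\allowbreak on-\allowbreak algebraic-\allowbreak invariants-\allowbreak for-\allowbreak free-\allowbreak actions-\allowbreak on-\allowbreak homotopy-\allowbreak spheres.pdf}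

\bibitem{OsinElem}
Osin, \emph{Elementary subgroups of relatively hyperbolic groups and bounded generation}, IJAC 16 (2006).

\bibitem{OsinMem}
Osin, \emph{Relatively hyperbolic groups}, Mem. AMS 843 (2006).

\bibitem{OsinFill}
Osin, \emph{Peripheral fillings of relatively hyperbolic groups}, Invent. Math. 167 (2007).

\bibitem{Sun}
B. Sun, \emph{Cohomology of group theoretic Dehn fillings I}, J. Algebra 542 (2020).

\end{thebibliography}
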